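\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Strictification of $(\infty,1)$-categories is conservative}

\begin{abstract}
Let $\mathrm{St}_1$ be the derived left adjoint of the inclusion of $(\omega,1)$-categories (strict $\omega$-categories whose cells of dimension $\ge 2$ are invertible) into $(\infty,1)$-categories. We prove that $\mathrm{St}_1$ reflects weak equivalences, which was posed as Conjecture 1.9 in \cite{Strict}. The proof shows that strict objects generate: every $(\infty,1)$-category is obtained from $(\omega,1)$-categories by iterated homotopy limits. The main tool is a $k$-invariant for Kan complexes that is a natural transformation between functors preserving finite products, so that it can be applied to all mapping spaces of a simplicial category at once. We also prove a finite-stage version, in which one dimension is lost, and show that this loss is optimal.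
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Strict and weak}

A \emph{strict $\omega$-groupoid} is a strict $\omega$-category in which every cell is invertible. For such a $G$, an object $x$ and $n\ge1$, let $\pi_n(G,x)$ be the group of $n$-cells from the iterated identity $1_x^{(n-1)}$ to itself, modulo being connected by an $(n+1)$-cell; let $\pi_0G$ be the set of objects modulo being connected by a $1$-cell. A morphism $f:G\to H$ is a \emph{weak equivalence} if it is bijective on $\pi_0$ and induces isomorphisms $\pi_n(G,x)\to\pi_n(H,fx)$ for all $n\ge1$ and all $x$. A strict $\omega$-groupoid can be regarded as an $\infty$-groupoid, that is, as a space, and at the level of homotopy theories this inclusion has a left adjoint, the strictification $\mathrm{St}_0$.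

Strictness is a severe condition. By an Eckmann--Hilton argument, a simply connected strict $\omega$-groupoid is, as a space, a product of Eilenberg--MacLane spaces (compare Lemma~\ref{lem:split} below). So homotopy classes of maps into simply connected strict objects are families of cohomology classes, and, for simply connected spaces, to ask whether $\mathrm{St}_0$ detects equivalences is to ask for a form of the homological Whitehead theorem. It is known that it does: $\mathrm{St}_0$ is conservative (the Generalized Homological Whitehead Theorem).

One categorical dimension higher, an \emph{$(\omega,1)$-category} is a strict $\omega$-category in which every cell of dimension $\ge2$ is invertible; equivalently, it is a category strictly enriched, for the cartesian product, in strict $\omega$-groupoids. For an $(\omega,1)$-category $\mathcal C$ let $h\mathcal C$ be the category with the same objects and hom-sets $\pi_0\mathcal C(x,y)$. A strict functor $F:\mathcal C\to\mathcal D$ is a \emph{weak equivalence} if every $\mathcal C(x,y)\to\mathcal D(Fx,Fy)$ is a weak equivalence of strict $\omega$-groupoids and $F$ is \emph{essentially surjective}: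 every object of $\mathcal D$ is isomorphic in $h\mathcal D$ to some $Fx$. For $(\infty,1)$-categories, homotopy categories and weak equivalences are defined in the same way, with mapping spaces in place of hom $\omega$-groupoids. Regarding hom $\omega$-groupoids as spaces gives an inclusion
$$\iota:(\omega,1)\mathrm{Cat}\longrightarrow(\infty,1)\mathrm{Cat},$$
which preserves weak equivalences. Its left adjoint at the level of homotopy theories is the \emph{strictification} $\mathrm{St}_1$. It is a derived functor, so it preserves weak equivalences. The only other property that we use is the adjunction itself: there are equivalences of derived mapping spaces, natural in the $(\infty,1)$-category $\mathcal C$,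
\begin{equation}\label{eq:adj}
\mathrm{Map}(\mathrm{St}_1\mathcal C,E)\simeq\mathrm{Map}(\mathcal C,\iota E)\qquad(E\text{ an }(\omega,1)\text{-category}).
\end{equation}

\emph{Is $\mathrm{St}_1$ conservative, that is, does it reflect weak equivalences?} Conjecture 1.9 of \cite{Strict} is that it does. Two families of cases are known: the answer is yes for functors between $(2,1)$-categories, and for functors between simply connected monoidal $\infty$-groupoids. We prove the conjecture without using these cases or the theorem on $\mathrm{St}_0$.

\begin{theorem}\label{thm:A}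
A functor $F:\mathcal C\to\mathcal D$ of $(\infty,1)$-categories is a weak equivalence if and only if $\mathrm{St}_1F$ is a weak equivalence of $(\omega,1)$-categories.
\end{theorem}

By \eqref{eq:adj}, if $\mathrm{St}_1F$ is a weak equivalence, then $\mathrm{Map}(F,\iota E)$ is an equivalence for all $E$, and hence $\mathrm{Map}(F,\mathcal Z)$ is an equivalence for every $\mathcal Z$ that can be built from objects $\iota E$ by homotopy limits. Theorem~\ref{thm:A} therefore follows formally (Section~\ref{sec:AfromB}) from the next statement, which is the real content of the paper.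

\begin{theorem}\label{thm:B}
The smallest class of $(\infty,1)$-categories that contains all $\iota E$ ($E$ an $(\omega,1)$-category) and is closed under equivalences and homotopy limits is the class of all $(\infty,1)$-categories.
\end{theorem}

There is also a version with finitely many homotopy groups. For $n\ge0$ call a functor of $(\infty,1)$- or $(\omega,1)$-categories a \emph{$P_n$-equivalence} if it is essentially surjective and, on all homs, bijective on $\pi_0$ and an isomorphism on $\pi_i$ for $1\le i\le n$ at all base points.

\begin{theorem}\label{thm:C}
Let $F:\mathcal C\to\mathcal D$ be a functor of $(\infty,1)$-categories.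
\begin{enumerate}
\item[(1)] If $F$ is a $P_n$-equivalence, so is $\mathrm{St}_1F$. For $n=0,1$ the converse holds.
\item[(2)] If $\mathrm{St}_1F$ is a $P_{n+1}$-equivalence, then $F$ is a $P_n$-equivalence.
\item[(3)] The shift in {\rm(2)} is optimal for every $n\ge2$: for a map $F:S^n\to K(\mathbb Z,n)$ representing a generator of $\pi_n$ (a map of $\infty$-groupoids), $\mathrm{St}_1F$ is a $P_n$-equivalence but $F$ is not.
\end{enumerate}
\end{theorem}

\subsection{The idea, and the difficulty}\label{sec:idea}

The model for the argument is the following proof of a Whitehead theorem by Postnikov towers. Let $f:X\to Y$ be a map of simply connected spaces inducing isomorphisms on cohomology with all coefficients. Then $f^*:\mathrm{Map}(Y,Z)\to\mathrm{Map}(X,Z)$ is an equivalence when $Z$ is an Eilenberg--MacLane space $K(A,j)$. A simply connected $Z$ is the homotopy limit of its Postnikov stages, and the stage $P_nZ$ is the homotopy pullback of $P_{n-1}Z\to K(\pi_nZ,n+1)\leftarrow\mathrm{pt}$. So $f^*$ is an equivalence for every simply connected $Z$, and $f$ is an equivalence.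

\begin{example}\label{ex:S2}
Here is a small case in which a limit is needed. Let $P=P_3S^2$, so $\pi_2P\cong\pi_3P\cong\mathbb Z$ and all other homotopy groups vanish. As the base $K(\mathbb Z,2)$ of $P\to P_2P$ is simply connected, $P$ is the homotopy pullback of a map $K(\mathbb Z,2)\to K(\mathbb Z,4)$ and the inclusion of a point. The three spaces $\mathrm{pt}$, $K(\mathbb Z,2)$, $K(\mathbb Z,4)$ come from strict objects, but $P$ is not equivalent to any $\iota E$. Otherwise $\iota E$ would be a simply connected $\infty$-groupoid, hence its own universal cover, and Lemma~\ref{lem:split} would give $P\simeq K(\mathbb Z,2)\times K(\mathbb Z,3)$. In the cohomology of this product a generator of $H^2$ has nonzero square. But $H^4(P;\mathbb Z)=0$: as $P$ is obtained from $S^2$ by attaching cells of dimension $\ge5$, $H^4(P;\mathbb Z)$ injects into $H^4(S^2;\mathbb Z)=0$.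
\end{example}

For an $(\infty,1)$-category $\mathcal D$ one would like to run the Postnikov argument on all mapping spaces $X=\mathcal D(x,y)$ at once. The $n$-th $k$-invariant of $X$ is a map from $P_{n-1}X$ to an Eilenberg--MacLane object over the fundamental groupoid $\Pi_1X$, with coefficients in the local system $\pi_nX$. Two things could go wrong. First, the target should come from an $(\omega,1)$-category; as groupoids with a module in one dimension are strict $\omega$-groupoids, this is plausible. Second, and this is the difficulty, the $k$-invariants for different pairs $(x,y)$ must be compatible with composition. A homotopy class of maps chosen for each $X$ separately does not give a functor.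

We therefore look for a $k$-invariant that is a natural transformation on the nose, between functors preserving finite products. Composition in $\mathcal D$ is a family of maps $\mathcal D(y,z)\times\mathcal D(x,y)\to\mathcal D(x,z)$, so such a transformation is automatically compatible with it. The construction is obstruction theory with no choices made: the coskeleton $\mathrm{cosk}_nX$ forgets which maps $\partial\Delta^{n+1}\to X$ bound, and the $k$-invariant is the cochain recording the class of each such map in $\pi_n$. Section~\ref{sec:k} carries this out, starting with $K(A,2)$ by hand; Section~\ref{sec:B} applies it hom-wise. Section~\ref{sec:finite} proves Theorem~\ref{thm:C}.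

\section{Conventions}\label{sec:conv}

\subsection{Simplicial categories}

We model $(\infty,1)$-categories by simplicial categories with the Bergner model structure, whose weak equivalences are the Dwyer--Kan equivalences of Section~\ref{sec:intro} and whose fibrant objects are the \emph{locally Kan} simplicial categories (all homs are Kan complexes). In a locally Kan $\mathcal U$, a vertex $e\in\mathcal U(a,b)_0$ is a \emph{homotopy equivalence} if its class in $h\mathcal U$ is invertible. A functor $p:\mathcal U\to\mathcal V$ of locally Kan simplicial categories is a fibration if and only if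
\begin{enumerate}
\item[(F1)] $p$ is a Kan fibration on all homs, and
\item[(F2)] for every $a\in\mathcal U$, every homotopy equivalence $p(a)\to b$ in $\mathcal V$ lifts to a homotopy equivalence in $\mathcal U$ with source $a$.
\end{enumerate}

\begin{lemma}\label{lem:fib}
Let $p:\mathcal U\to\mathcal V$ be an identity-on-objects functor of locally Kan simplicial categories that on all homs is a Kan fibration and bijective on $\pi_0$. Then $p$ is a fibration.
\end{lemma}

\begin{proof}
Let $e\in\mathcal V(a,b)_0$ be a homotopy equivalence. By surjectivity on $\pi_0$ there is a vertex of $\mathcal U(a,b)$ whose image lies in the component of $e$; lifting a path to $e$ gives a vertex $\tilde e$ over $e$. As $h\mathcal U\to h\mathcal V$ is an isomorphism, $\tilde e$ is a homotopy equivalence.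
\end{proof}

The condition on $\pi_0$ cannot be dropped: the inclusion of the discrete category on two objects into the groupoid on these objects with one arrow between any two is a Kan fibration on homs, but violates (F2).

We use the following standard facts. The strict pullback of a fibration between fibrant objects along a map from a fibrant object is a homotopy pullback. The strict limit of a tower of fibrations between fibrant objects is a homotopy limit. The derived mapping space functor $\mathrm{Map}(\mathcal C,-)$ preserves equivalences and homotopy limits.

For a Kan complex $X$, the elements of $\pi_i(X,x)$ are represented by the $i$-simplices all of whose faces are (degenerate) at $x$; two of them, $y$ and $y'$, are identified if there is an $(i+1)$-simplex with $d_{i+1}=y$, $d_i=y'$ and all other faces at $x$. Thus $\pi_i(X,x)$ depends only on simplices of dimension $\le i+1$, and it vanishes if every $\partial\Delta^{i+1}\to X$ extends over $\Delta^{i+1}$.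

\subsection{Hom-wise application of functors}\label{sec:homwise}

A functor $\Phi$ between categories with finite products is \emph{product-preserving} if the canonical maps $\Phi(X\times Y)\to\Phi X\times\Phi Y$ and $\Phi(\mathrm{pt})\to\mathrm{pt}$ are isomorphisms. Such a $\Phi$ can be applied to the homs of an enriched category, keeping the objects; composition becomes
$$\Phi\mathcal D(y,z)\times\Phi\mathcal D(x,y)\cong\Phi(\mathcal D(y,z)\times\mathcal D(x,y))\to\Phi\mathcal D(x,z),$$
and the units are $\mathrm{pt}\cong\Phi(\mathrm{pt})\to\Phi\mathcal D(x,x)$. A natural transformation $\Phi\to\Psi$ between product-preserving functors commutes with the canonical maps, because these are induced by the projections. Hence it gives an identity-on-objects enriched functor $\Phi\mathcal D\to\Psi\mathcal D$. This is the reason for insisting on product-preserving functors and strict naturality below.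

\subsection{Crossed complexes and the inclusion}

A \emph{crossed complex} $Q$ consists of a groupoid $Q_1$ with object set $Q_0$, groups $Q_n(x)$ for $n\ge2$ and $x\in Q_0$, abelian for $n\ge3$, an action of $Q_1$ (an arrow $g:x\to y$ gives isomorphisms $Q_n(x)\to Q_n(y)$, $a\mapsto a^g$, functorially), and equivariant homomorphisms $\partial:Q_n(x)\to Q_{n-1}(x)$, where $Q_1(x)$ is the vertex group with the conjugation action. One requires that $\partial\partial$ is trivial, that $a^{\partial b}=b^{-1}ab$ for $a,b\in Q_2(x)$, and that $\partial Q_2$ acts trivially on $Q_n$ for $n\ge3$. Then $\pi_0Q$ is the set of components of $Q_1$, $\pi_1(Q,x)=Q_1(x)/\partial Q_2(x)$, and $\pi_n(Q,x)$ for $n\ge2$ is the homology at $Q_n(x)$. A groupoid is a crossed complex that is trivial in dimensions $\ge2$. Finite products are formed componentwise.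

By Brown and Higgins \cite{BH}, strict $\omega$-groupoids are equivalent, as a category, to the category $\mathrm{Crs}$ of crossed complexes, compatibly with $\pi_0$ and $\pi_n$. An equivalence of categories respects products, so $(\omega,1)$-categories are categories enriched in $(\mathrm{Crs},\times)$. A crossed complex is regarded as a space through its nerve
$$(NQ)_m=\mathrm{Crs}(\Pi\Delta^m,Q),$$
where $\Pi\Delta^m$ is the fundamental crossed complex of $|\Delta^m|$ filtered by skeleta: with $\mathrm{sk}_j=|\mathrm{sk}_j\Delta^m|$, its groupoid part is the fundamental groupoid of $\mathrm{sk}_1$ on the vertices $0,\dots,m$, and its part in dimension $j\ge2$ at the vertex $v$ is $\pi_j(\mathrm{sk}_j,\mathrm{sk}_{j-1},v)$. The nerve is a Kan complex with $\pi_i(NQ)=\pi_i(Q)$ \cite{BH}. As a right adjoint, $N$ preserves products, and $\iota$ is ``$N$ applied hom-wise''.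

\begin{remark}
The choice of the cosimplicial object $\Pi\Delta^\bullet$ does not matter. In the model structure on $\mathrm{Crs}$ of Brown and Golasi\'nski \cite{BG} all objects are fibrant, and $\Pi\Delta^\bullet$ is Reedy cofibrant with weakly contractible terms, so $N$ computes $\mathrm{Map}(\mathrm{pt},-)$. Let $A^\bullet$ be another such cosimplicial object and $R^\bullet\to\mathrm{pt}$ a Reedy trivial fibration with $R^\bullet$ Reedy cofibrant. Lifting gives levelwise weak equivalences $\Pi\Delta^\bullet\to R^\bullet\leftarrow A^\bullet$. For a Reedy trivial cofibration $B^\bullet\to B'^\bullet$, the map $\mathrm{Crs}(B'^\bullet,Q)\to\mathrm{Crs}(B^\bullet,Q)$ is a trivial fibration: lifting against $\partial\Delta^m\to\Delta^m$ means extending a map to $Q$ along the relative latching map in degree $m$, which is a trivial cofibration, and $Q$ is fibrant. So, by Ken Brown's lemma, there are natural weak equivalences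
$$\mathrm{Crs}(\Pi\Delta^\bullet,Q)\leftarrow\mathrm{Crs}(R^\bullet,Q)\to\mathrm{Crs}(A^\bullet,Q)$$
between product-preserving functors of $Q$, which yield equivalent functors $\iota$.
\end{remark}

\section{Generation implies conservativity}\label{sec:AfromB}

\begin{proof}[Proof of Theorem~\ref{thm:A}, given Theorem~\ref{thm:B}]
If $F$ is a weak equivalence, so is $\mathrm{St}_1F$, because $\mathrm{St}_1$ is a derived functor. Conversely, let $\mathrm{St}_1F$ be a weak equivalence, and let $\mathbf M$ be the class of all $\mathcal Z$ for which
$$F^*:\mathrm{Map}(\mathcal D,\mathcal Z)\to\mathrm{Map}(\mathcal C,\mathcal Z)$$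
is an equivalence. By \eqref{eq:adj} and its naturality, $\iota E\in\mathbf M$ for every $(\omega,1)$-category $E$. As $\mathrm{Map}(\mathcal C,-)$ and $\mathrm{Map}(\mathcal D,-)$ preserve equivalences and homotopy limits, $\mathbf M$ is closed under both. By Theorem~\ref{thm:B} it contains every $(\infty,1)$-category. Passing to $\pi_0$, the Yoneda lemma shows that $F$ is an isomorphism in the homotopy category of $(\infty,1)$-categories. In a model category the maps that become isomorphisms in the homotopy category are exactly the weak equivalences, so $F$ is a weak equivalence.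
\end{proof}

\section{A product-preserving $k$-invariant}\label{sec:k}

\subsection{The case of $K(A,2)$ by hand}\label{sec:byhand}

Let $A$ be an abelian group, let $C^q(\Delta^m;A)$ denote normalized cochains (those vanishing on degenerate simplices), and let $Z^q$ denote cocycles. Consider
$$X_m=Z^2(\Delta^m;A).$$
This simplicial abelian group is a $K(A,2)$ (Lemma~\ref{lem:LW}(b) below). It has one vertex and one edge; a $2$-simplex is an element of $A$; a $3$-simplex is a quadruple $(a_0,a_1,a_2,a_3)$, with $a_i$ on the face opposite to $i$, such that $a_0-a_1+a_2-a_3=0$.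

Now remember only $2$-skeleta, that is, replace $X$ by
$$(\mathrm{cosk}_2X)_m=\mathrm{Hom}(\mathrm{sk}_2\Delta^m,X)=C^2(\Delta^m;A);$$
the last equality holds because $\mathrm{sk}_2\Delta^m$ has no nondegenerate $3$-simplices, so that there is no cocycle condition. This simplicial set is contractible, since cochains on $\partial\Delta^m$ extend to $\Delta^m$: the group $\pi_2$ has been lost. What was forgotten is which tetrahedra close up, and the failure of $\tau\in C^2(\Delta^m;A)$ to do so is the cochain $u\mapsto a_0-a_1+a_2-a_3$ on $3$-simplices $u$, where $a_i$ is the value of $\tau$ on the face of $u$ opposite to $i$. In other words, it is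
$$k(\tau)=\delta\tau\in Z^3(\Delta^m;A).$$
So $k$ is a simplicial map $\mathrm{cosk}_2X\to K(A,3)$. To recover $X$ we take the homotopy fiber of $k$. The map $\delta:C^2(\Delta^\bullet;A)\to Z^3(\Delta^\bullet;A)$ has contractible source and is a fibration (Lemma~\ref{lem:LW}), so this homotopy fiber is the pullback
$$T_2X=\{(\tau,b):\tau,b\in C^2(\Delta^\bullet;A),\ \delta b=\delta\tau\}\;\cong\;X\times C^2(\Delta^\bullet;A),\qquad(\tau,b)\mapsto(\tau-b,b).$$
The second factor is contractible, and $X\to T_2X$, $\tau\mapsto(\tau,0)$, is an equivalence.

The general construction is the same, with two changes. The alternating sum is replaced by the class in $\pi_n$ of a map $\partial\Delta^{n+1}\to X$ (up to sign this is the same thing here). As $\pi_n$ depends on the base point, coefficients must be twisted by $\Pi_1X$. The feature to keep is that no choices depending on $X$ are made.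

\subsection{Cochain models over a groupoid}

Let $\mathbf P$ be the category of pairs $(G,A)$ with $G$ a groupoid and $A:G\to\mathrm{Ab}$ a functor. A morphism $(G,A)\to(G',A')$ is a functor $\varphi:G\to G'$ with a natural transformation $A\to\varphi^*A'$. Products are $(G\times G',A\boxplus A')$ with $(A\boxplus A')(x,x')=A(x)\oplus A'(x')$; the terminal object is $(\mathrm{pt},0)$.

Let $S\subset\Delta^m$ be a simplicial subset and $\sigma:[m]\to G$ a functor. As $G$ is a groupoid, $\sigma$ determines an arrow $\sigma(i\to j)$ for all $i,j\in[m]$. Let $C^*(S;\sigma^*A)$ be the complex of normalized cochains with the coefficient of a simplex at its first vertex: $c\in C^q$ assigns to each $q$-simplex $u:[q]\to[m]$ of $S$ an element $c(u)\in A(\sigma(u0))$, zero if $u$ is degenerate, and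
$$(\delta c)(u)=\sigma(u0\to u1)_*^{-1}c(ud^0)+\sum_{i\ge1}(-1)^ic(ud^i).$$
The first term must be transported because $ud^0$ starts at $u1$. Over a fixed $\sigma$ the twisting can be removed: $\bar c(u)=\sigma(0\to u0)_*^{-1}c(u)\in A(\sigma0)$ satisfies
$$\overline{\delta c}(u)=\sigma(0\to u1)_*^{-1}c(ud^0)+\sum_{i\ge1}(-1)^i\sigma(0\to u0)_*^{-1}c(ud^i)=\sum_{i\ge0}(-1)^i\bar c(ud^i),$$
so $c\mapsto\bar c$ is an isomorphism onto $C^*(S;A(\sigma0))$ with constant coefficients. The twisted form is the one that is natural in $[m]$. For $q\ge3$ define simplicial sets
\begin{align*}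
L(G,A,q)_m&=\{(\sigma,c):\sigma\in NG_m,\ c\in Z^q(\Delta^m;\sigma^*A)\},\\
W(G,A,q-1)_m&=\{(\sigma,b):\sigma\in NG_m,\ b\in C^{q-1}(\Delta^m;\sigma^*A)\},
\end{align*}
where $\theta:[p]\to[m]$ acts by $\sigma\mapsto\sigma\theta$ and $c\mapsto(u\mapsto c(\theta u))$, and similarly for $b$. Let $d:W(G,A,q-1)\to L(G,A,q)$ be $d(\sigma,b)=(\sigma,\delta b)$. These are product-preserving functors on $\mathbf P$, since cochains with values in $A\boxplus A'$ are pairs of cochains, and $d$ is natural. One should think of $L$ as an Eilenberg--MacLane object over $NG$, of $W$ as its path object, contractible over $NG$, and of $d$ as the path fibration.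

\begin{lemma}\label{lem:LW}
Let $q\ge3$.
\begin{enumerate}
\item[(a)] $L(G,A,q)\to NG$ is a Kan fibration.
\item[(b)] $d$ is a Kan fibration, bijective on vertices and on $\pi_0$. Its fiber over the vertex $x$ is $\Phi=Z^{q-1}(\Delta^\bullet;A(x))$, a $K(A(x),q-1)$. More precisely, $\Phi_{q-1}=A(x)$, and $\beta\mapsto[\beta]$ is an isomorphism $A(x)\cong\pi_{q-1}\Phi$.
\item[(c)] $W(G,A,q-1)\to NG$ is a trivial Kan fibration.
\end{enumerate}
In particular $L(G,A,q)$ and $W(G,A,q-1)$ are Kan complexes.
\end{lemma}

\begin{proof}
Let $S\subset\Delta^m$ and $\sigma\in NG_m$. A map $S\to L(G,A,q)$ over $\sigma|_S$ is a compatible family of cocycles $c_u$, one for each simplex $u$ of $S$. It is the same as the single cocycle $c\in Z^q(S;\sigma^*A)$ with $c(u)=c_u(\mathrm{id}_{[q]})$ for $u\in S_q$; if $u=vs$ with $s$ a degeneracy, then $c_u(\mathrm{id})=c_v(s)=0$, so $c$ is normalized. Likewise maps to $W(G,A,q-1)$ over $\sigma|_S$ are cochains in $C^{q-1}(S;\sigma^*A)$. As $\sigma$ is fixed in each lifting problem, we use constant coefficients.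

Let $\Lambda\subset\Delta^m$, $m\ge1$, be a horn. Restriction $C^*(\Delta^m)\to C^*(\Lambda)$ is onto. Its kernel $C^*(\Delta^m,\Lambda)$ is acyclic: $\Delta^m$ has exactly two nondegenerate simplices outside $\Lambda$, in dimensions $m$ and $m-1$, and the second is a face of the first with incidence $\pm1$.

(a) Given $z\in Z^q(\Lambda)$, extend it to a cochain $c$ on $\Delta^m$. Then $\delta c$ is a relative cocycle, so $\delta c=\delta e$ with $e$ relative, and $c-e$ is a cocycle extending $z$.

(b) A lifting problem is given by $b\in C^{q-1}(\Lambda)$ and $c\in Z^q(\Delta^m)$ with $\delta b=c|_\Lambda$. Extend $b$ to $b'$ on $\Delta^m$. Then $c-\delta b'$ is a relative cocycle, so it equals $\delta e$ with $e\in C^{q-1}(\Delta^m,\Lambda)$, and $b'+e$ is a lift. As $q-1\ge2$, normalized cochains of degrees $q-1$ and $q$ vanish on $\Delta^0$ and $\Delta^1$. So $W$, $L$ and $NG$ have the same vertices and edges, hence the same $\pi_0$.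

The fiber over $x$ is the simplicial abelian group $\Phi$. Clearly $\Phi_m=0$ for $m<q-1$ and $\Phi_{q-1}=A(x)$. Let $m\ge q$, and suppose that all but one of the codimension-one faces of $\phi\in\Phi_m$ vanish. The cocycle $\phi$ is determined by its values on the $(q-1)$-dimensional faces of $\Delta^m$. If $m>q$, each of these lies in $m+1-q\ge2$ codimension-one faces, so $\phi=0$. If $m=q$, all values but one vanish, and the cocycle condition on $\Delta^q$ kills the last one. So the Moore complex of $\Phi$, whose homology is $\pi_*\Phi$, is $A(x)$ concentrated in degree $q-1$.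

(c) Cochains on $\partial\Delta^m$ extend to $\Delta^m$ for all $m\ge0$.

The last claim follows because $NG$ is a Kan complex.
\end{proof}

\subsection{The models are strict}

The next lemma is what brings in strict $\omega$-groupoids.

\begin{lemma}\label{lem:strict}
For $q\ge3$ let $K(G,A,q)$ be the crossed complex with groupoid part $G$, the $G$-module $A$ in dimension $q$, trivial in the other dimensions $\ge2$, and zero boundary. This is a product-preserving functor $\mathbf P\to\mathrm{Crs}$, and $NK(G,A,q)\cong L(G,A,q)$ naturally in $(G,A)$. The nerve of a groupoid $G$, viewed as a crossed complex, is the usual $NG$.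
\end{lemma}

\begin{proof}
Products in $\mathrm{Crs}$ are formed componentwise, so $K$ preserves them. Let $Q=\Pi\Delta^m$. The quotient $Q_1/\partial Q_2$ is the fundamental groupoid of $|\Delta^m|$ on $\{0,\dots,m\}$; it has exactly one arrow between any two objects.

For $j\ge3$ the space $\mathrm{sk}_{j-1}$ is simply connected and the pair $(\mathrm{sk}_j,\mathrm{sk}_{j-1})$ is $(j-1)$-connected. The relative Hurewicz theorem gives isomorphisms
$$Q_j(v)=\pi_j(\mathrm{sk}_j,\mathrm{sk}_{j-1},v)\cong H_j(\mathrm{sk}_j,\mathrm{sk}_{j-1})=N_j(\Delta^m)\qquad(j\ge3)$$
with the normalized chains, natural in $[m]$ because simplicial operators preserve skeleta. Under them the action of any arrow $v\to v'$ of $Q_1$ becomes the identity of $N_j(\Delta^m)$, because transport along a path does not change the free homotopy class and hence not the Hurewicz image. For $j\ge4$ the boundary $Q_j\to Q_{j-1}$ becomes the usual boundary of chains.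

Let $f:Q\to K(G,A,q)$ be a morphism. As $q\ge3$, $f_2$ is trivial, so $f_1$ kills $\partial Q_2$ and amounts to a functor from the groupoid $Q_1/\partial Q_2$ to $G$, that is, to a functor $\sigma:[m]\to G$. The component $f_q$ is a family of homomorphisms $f_q^v:N_q(\Delta^m)\to A(\sigma v)$ with $f_q^{v'}=\sigma(v\to v')_*f_q^v$. It is determined by $f_q^0$, an arbitrary normalized $q$-cochain with values in $A(\sigma0)$, or equivalently by the twisted cochain
$$c(u)=f_q^{u0}(u)\in A(\sigma(u0)),\qquad \bar c=f_q^0.$$
Compatibility with $\partial$ on $Q_q$ is automatic, as the boundary of $K(G,A,q)$ and $f_{q-1}$ (for $q-1\ge2$) are trivial. The remaining condition is that $f_q\partial=0$ on $Q_{q+1}$. As $q+1\ge4$, it says that $f_q^0\partial=0$, i.e.\ $\delta c=0$. So $f\mapsto(\sigma,c)$ is a bijection onto $L(G,A,q)_m$. If $\theta:[p]\to[m]$, then $f\circ\Pi\theta$ has the twisted cochain $u\mapsto f_q^{\theta(u0)}(\theta u)=c(\theta u)$, so the bijection is simplicial; naturality in $(G,A)$ is immediate. The last claim is the same argument with $f_1$ alone.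
\end{proof}

\subsection{The $k$-invariant}

Fix $n\ge2$ and let $X$ be a Kan complex. Let $\Pi_1X$ be the fundamental groupoid on the vertices, and $\pi_nX=\pi_n(|X|,-):\Pi_1X\to\mathrm{Ab}$. The functors $X\mapsto(\Pi_1X,\pi_nX)\in\mathbf P$ and
$$X\mapsto\mathrm{cosk}_nX,\qquad(\mathrm{cosk}_nX)_m=\mathrm{Hom}(\mathrm{sk}_n\Delta^m,X),$$
preserve finite products. Maps $S\to\mathrm{cosk}_nX$ are the same as maps $\mathrm{sk}_nS\to X$.

Fix once and for all a generator $\gamma_n\in\pi_n(|\partial\Delta^{n+1}|,0)\cong\mathbb Z$. For $s:\partial\Delta^{n+1}\to X$ put
$$o(s)=s_*\gamma_n\in\pi_n(X,s(0)).$$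
A simplex $\tau:\mathrm{sk}_n\Delta^m\to X$ of $\mathrm{cosk}_nX$ induces a functor $\sigma_\tau:[m]\to\Pi_1X$, because $\mathrm{sk}_n\Delta^m$ is simply connected for $n\ge2$. Put
$$k_\tau(u)=o(\tau\circ\mathrm{sk}_n(u))\in\pi_n(X,\tau(u0)),\qquad u:[n+1]\to[m].$$
For $n=1$ both steps fail: $\pi_1$ need not be abelian, and $\tau$ need not define a functor $[m]\to\Pi_1X$. But below dimension $2$ nothing is needed, since $\Pi_1X$ itself is strict.

\begin{lemma}\label{lem:k}
$k_\tau$ is a normalized cocycle. Hence $\tau\mapsto(\sigma_\tau,k_\tau)$ is a simplicial map
$$k:\mathrm{cosk}_nX\to L(\Pi_1X,\pi_nX,n+1),$$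
natural in $X$. Moreover $k_\tau=0$ if $\tau$ extends to $\Delta^m\to X$.
\end{lemma}

\begin{proof}
If $s$ extends over $\Delta^{n+1}$, then $o(s)=0$; this gives the last statement. If $u$ is degenerate, write $u=vs$ with $s:[n+1]\to[j]$ and $j\le n$. Then $\tau\circ\mathrm{sk}_n(u)$ factors through $\mathrm{sk}_n(s):\partial\Delta^{n+1}\to\mathrm{sk}_n\Delta^j=\Delta^j$, which is the restriction of $s:\Delta^{n+1}\to\Delta^j$. So it extends over $\Delta^{n+1}$, and $k_\tau(u)=0$.

Let $u:[n+2]\to[m]$. Pushing forward along $\tau\circ\mathrm{sk}_n(u)$, we see that $(\delta k_\tau)(u)=0$ follows from the universal case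
$$(0\to1)_*^{-1}o(d^0)+\sum_{i=1}^{n+2}(-1)^io(d^i)=0\quad\text{in }\pi_n(Y,0),\qquad Y=|\mathrm{sk}_n\Delta^{n+2}|,$$
where $d^i:\partial\Delta^{n+1}\to\mathrm{sk}_n\Delta^{n+2}$ is the restricted coface. The space $Y$ is simply connected and $(n-1)$-connected, so the Hurewicz map $\pi_n(Y,0)\to H_n(Y)$ is an isomorphism, and it ignores transport. Let $\iota_j$ denote the top simplex of $\Delta^j$. The Hurewicz image of $\gamma_n$ is $\pm$ the class of $\partial\iota_{n+1}$, with a sign depending only on the choice of $\gamma_n$. So the left side goes to $\pm$ the class of
$$\sum_{i=0}^{n+2}(-1)^id^i_*(\partial\iota_{n+1})=\partial\partial\iota_{n+2}=0.$$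
Finally $k_{\tau\circ\mathrm{sk}_n(\theta)}(u)=o(\tau\circ\mathrm{sk}_n(\theta u))=k_\tau(\theta u)$ for operators $\theta$, and $o(fs)=f_*o(s)$ for maps $f:X\to X'$.
\end{proof}

\subsection{Recovering $\pi_n$}

Define $T_nX$ as the pullback of $k$ along the path fibration $d$:
$$T_nX=\mathrm{cosk}_nX\times_{L(\Pi_1X,\pi_nX,n+1)}W(\Pi_1X,\pi_nX,n).$$
Its $m$-simplices are pairs $(\tau,b)$ with $b\in C^n(\Delta^m;\sigma_\tau^*\pi_nX)$ and $\delta b=k_\tau$. By the last statement of Lemma~\ref{lem:k} there is a natural map $X\to T_nX$, $x\mapsto(x|_{\mathrm{sk}_n},0)$. The functor $T_n$ preserves finite products, being a pullback of functors that do.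

\begin{lemma}\label{lem:T}
Let $n\ge2$ and let $X$ be a Kan complex.
\begin{enumerate}
\item[(a)] $\mathrm{cosk}_nX$ is a Kan complex. The map $X\to\mathrm{cosk}_nX$ is bijective on $\pi_0$ and an isomorphism on $\pi_i$ for $1\le i<n$, and $\pi_i(\mathrm{cosk}_nX)=0$ for $i\ge n$.
\item[(b)] $T_nX$ is a Kan complex. The map $X\to T_nX$ is bijective on $\pi_0$ and an isomorphism on $\pi_i$ for $1\le i\le n$, and $\pi_i(T_nX)=0$ for $i>n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $X$ and $\mathrm{cosk}_nX$ have the same simplices in dimensions $\le n$, so horns of dimension $\le n$ have fillers. An $(n+1)$-dimensional horn in $\mathrm{cosk}_nX$ is a horn in $X$; fill it there and restrict to $\mathrm{sk}_n\Delta^{n+1}$. For $m\ge n+2$ an $m$-dimensional horn contains $\mathrm{sk}_n\Delta^m$, so it has a unique filler. Next, $\pi_i$ for $i+1\le n$ depends only on simplices of dimension $\le n$, which gives the claims for $i<n$. For $i\ge n$ we have $\mathrm{sk}_n\partial\Delta^{i+1}=\mathrm{sk}_n\Delta^{i+1}$, so every $\partial\Delta^{i+1}\to\mathrm{cosk}_nX$ extends over $\Delta^{i+1}$.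

(b) By Lemma~\ref{lem:LW}(b) with $q=n+1$, the map $T_nX\to\mathrm{cosk}_nX$ is a Kan fibration, bijective on vertices; in particular $T_nX$ is Kan. Its fiber over $x$ is $\Phi=Z^n(\Delta^\bullet;A)$ with $A=\pi_n(X,x)$, a $K(A,n)$, connected since $n\ge2$. The long exact sequence and (a) show that $T_nX\to\mathrm{cosk}_nX$ is bijective on $\pi_0$ and an isomorphism on $\pi_i$ for $1\le i<n$, that $\pi_iT_nX=0$ for $i>n$, and, from $\pi_{n+1}(\mathrm{cosk}_nX)=\pi_n(\mathrm{cosk}_nX)=0$, that $\pi_n\Phi\to\pi_nT_nX$ is an isomorphism. As $X\to T_nX\to\mathrm{cosk}_nX$ is the map in (a), $X\to T_nX$ is bijective on $\pi_0$ and an isomorphism on $\pi_i$ for $1\le i<n$.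

It remains to treat $\pi_n$. Both $\pi_nX=A$ and $\pi_n\Phi=A$ map to $\pi_nT_nX$, the first by $a\mapsto(a,0)$, the second by $\beta\mapsto(x,\beta)$. We show that these maps agree up to a sign depending only on $n$. As the second is an isomorphism, so is the first.

Let $\alpha\in\pi_n(X,x)$ be represented by $a:\Delta^n\to X$ with $a|_{\partial\Delta^n}$ constant at $x$. Let $\tau:\partial\Delta^{n+1}\to X$ have $d_{n+1}\tau=a$ and all other faces constant at $x$. It factors through the map $\partial\Delta^{n+1}\to\Delta^n/\partial\Delta^n$ that collapses the other faces. These form a horn, which is contractible, so the collapse is a homotopy equivalence of $n$-spheres on realizations. Hence $o(\tau)=\varepsilon\alpha$ with $\varepsilon=\pm1$ depending only on $n$ (and the fixed generator $\gamma_n$). As $n\ge2$, all edges of $\tau$ are constant, so there is no twisting. Let $b\in C^n(\Delta^{n+1};A)$ have the value $\beta=(-1)^n\varepsilon\alpha$ on the face $d^n$ and $0$ on the other faces. Then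
$$(\delta b)(\mathrm{id})=(-1)^n\beta=\varepsilon\alpha=k_\tau(\mathrm{id}),$$
so $(\tau,b)$ is an $(n+1)$-simplex of $T_nX$. Its faces are $d_{n+1}(\tau,b)=(a,0)$ and $d_n(\tau,b)=(x,\beta)$, and all others are at the base point. Hence $(a,0)$ and $(x,\beta)$ are equal in $\pi_n(T_nX)$, with $\beta=\pm\alpha$.
\end{proof}

\section{Every $(\infty,1)$-category is an iterated limit of strict ones}\label{sec:B}

Lemma~\ref{lem:T} handles one homotopy group. To reach all of them we need a functorial Postnikov tower that preserves products and consists of fibrations. The maps $\mathrm{cosk}_{n+1}X\to\mathrm{cosk}_nX$ will not do: lifting an $(n+1)$-dimensional horn along such a map means extending a given $\partial\Delta^{n+1}\to X$ over $\Delta^{n+1}$, which is possible only if it is null-homotopic. The remedy is to pass to images.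

\begin{lemma}[Moore's tower]\label{lem:Moore}
For a Kan complex $X$ and $n\ge0$ let $X(n)=\mathrm{im}(X\to\mathrm{cosk}_nX)$. Then $X\mapsto X(n)$ preserves finite products. $X(n)$ is a Kan complex, $X\to X(n)$ and $X(n+1)\to X(n)$ are Kan fibrations, $X\to X(n)$ is bijective on $\pi_0$ and an isomorphism on $\pi_i$ for $1\le i\le n$, $\pi_iX(n)=0$ for $i>n$, and $X=\lim_nX(n)$.
\end{lemma}

\begin{proof}
The functor $\mathrm{cosk}_n$ preserves products, and the image of a product of maps is the product of the images. Two $m$-simplices of $X$ have the same image in $X(n)$ if and only if they agree on $\mathrm{sk}_n\Delta^m$. In particular $X_m=X(n)_m$ for $m\le n$, so $X=\lim_nX(n)$.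

\emph{Fibrations.} Let $x:\Lambda\to X$ be an $m$-dimensional horn and let $y\in X_m$ represent a simplex of $X(n)$ compatible with it; thus $x$ and $y$ agree on all simplices of $\Lambda$ of dimension $\le n$. If $m\le n+1$, then $\Lambda$ has dimension $\le n$, so $x=y|_\Lambda$, and $y$ is a lift. If $m\ge n+2$, fill $x$ by some $z\in X_m$. Since $\mathrm{sk}_n\Delta^m\subset\Lambda$, $z$ and $y$ agree on $\mathrm{sk}_n\Delta^m$, so $z$ is a lift. Thus $X\to X(n)$ is a Kan fibration. As it is also surjective, every horn in $X(n)$ lifts to $X$: lift a vertex and use that the inclusion of a suitable vertex into the horn is anodyne. Filling the lifted horn and projecting shows that $X(n)$ is Kan. Likewise a lifting problem for $X(n+1)\to X(n)$ is solved by lifting the horn from $X(n+1)$ to $X$, solving the problem for $X\to X(n)$, and projecting to $X(n+1)$.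

\emph{Homotopy.} The fiber of $X\to X(n)$ over a vertex $x$ has exactly one simplex in each dimension $\le n$, so its $\pi_i$ vanish for $i\le n$. By the long exact sequence, $X\to X(n)$ is an isomorphism on $\pi_i$ for $1\le i\le n$; it is bijective on $\pi_0$ because it is a surjective fibration with connected fibers. If $i>n$, an element of $\pi_i(X(n),x)$ is represented by some $y\in X_i$ whose restriction to $\mathrm{sk}_n\Delta^i=\mathrm{sk}_n\partial\Delta^i$ is constant at $x$. So its image in $X(n)$ is the base point.
\end{proof}

Call a locally Kan simplicial category $\mathcal D$ \emph{hom-wise $n$-truncated} if $\pi_i(\mathcal D(x,y),f)=0$ for all $i>n$ and all $x,y,f$; this is invariant under equivalence, and we use the same term for $(\infty,1)$-categories. Write $\Pi_1\mathcal D$, $\mathrm{cosk}_n\mathcal D$, $T_n\mathcal D$, $\mathcal D(n)$ for the hom-wise applications of these functors (Section~\ref{sec:homwise}).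

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathbf L$ be the smallest class that contains all $\iota E$ and is closed under equivalences and homotopy limits. We show by induction on $n\ge1$ that $\mathbf L$ contains all hom-wise $n$-truncated objects, and then pass to the limit.

\emph{Step 1: hom-wise $1$-truncated objects.} $\Pi_1\mathcal D$ is a category enriched in groupoids, hence an $(\omega,1)$-category, and by Lemma~\ref{lem:strict} $\iota(\Pi_1\mathcal D)=N\Pi_1\mathcal D$. The natural map $X\to N\Pi_1X$ is bijective on $\pi_0$ and an isomorphism on $\pi_1$. So if $\mathcal D$ is hom-wise $1$-truncated, then $\mathcal D\to N\Pi_1\mathcal D$ is a Dwyer--Kan equivalence, and $\mathcal D\in\mathbf L$.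

\emph{Step 2: from hom-wise $(n-1)$-truncated to hom-wise $n$-truncated objects, $n\ge2$.} Let $\mathcal D$ be hom-wise $n$-truncated. The functor $X\mapsto K(\Pi_1X,\pi_nX,n+1)$ preserves finite products, so there is an $(\omega,1)$-category $E_n(\mathcal D)$ with the objects of $\mathcal D$ and homs $K(\Pi_1\mathcal D(x,y),\pi_n\mathcal D(x,y),n+1)$. By Lemma~\ref{lem:strict}, $\iota E_n(\mathcal D)$ is isomorphic to the simplicial category $L\mathcal D$ with homs $L(\Pi_1\mathcal D(x,y),\pi_n\mathcal D(x,y),n+1)$. Let $W\mathcal D$ have homs $W(\Pi_1\mathcal D(x,y),\pi_n\mathcal D(x,y),n)$. As $k$ and $d$ are natural transformations between product-preserving functors of Kan complexes, there is a strict pullback of locally Kan simplicial categories and identity-on-objects functors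
\begin{equation}\label{eq:square}
\begin{array}{ccc}T_n\mathcal D&\longrightarrow&W\mathcal D\\ \big\downarrow&&\big\downarrow{\scriptstyle d}\\ \mathrm{cosk}_n\mathcal D&\xrightarrow{\ k\ }&L\mathcal D\cong\iota E_n(\mathcal D).\end{array}
\end{equation}
By Lemmas~\ref{lem:LW}(b) and~\ref{lem:fib}, $d$ is a fibration; here bijectivity on $\pi_0$ is used. So \eqref{eq:square} is a homotopy pullback. Its three corners other than $T_n\mathcal D$ lie in $\mathbf L$: first, $L\mathcal D\cong\iota E_n(\mathcal D)$; second, by Lemma~\ref{lem:LW}(c), $W\mathcal D\to N\Pi_1\mathcal D=\iota(\Pi_1\mathcal D)$ is a Dwyer--Kan equivalence; third, by Lemma~\ref{lem:T}(a), $\mathrm{cosk}_n\mathcal D$ is hom-wise $(n-1)$-truncated, hence in $\mathbf L$ by induction. So $T_n\mathcal D\in\mathbf L$. As $\mathcal D$ is hom-wise $n$-truncated, $\mathcal D\to T_n\mathcal D$ is a Dwyer--Kan equivalence by Lemma~\ref{lem:T}(b), and $\mathcal D\in\mathbf L$.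

\emph{Step 3: the general case.} Every $(\infty,1)$-category is equivalent to a locally Kan simplicial category $\mathcal C$. By Lemmas~\ref{lem:Moore} and~\ref{lem:fib}, the functors $\mathcal C(n+1)\to\mathcal C(n)$, $n\ge1$, are fibrations between fibrant objects, and the strict limit of this tower is $\mathcal C$. So $\mathcal C\simeq\mathrm{holim}_n\,\mathcal C(n)$. Each $\mathcal C(n)$ is hom-wise $n$-truncated, hence in $\mathbf L$ by Steps 1 and 2. So $\mathcal C\in\mathbf L$.
\end{proof}

With Section~\ref{sec:AfromB} this completes the proof of Theorem~\ref{thm:A}.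

\section{The finite-stage version}\label{sec:finite}

Step 2 suggests where a dimension is lost: a hom-wise $n$-truncated $\mathcal D$ is built from $\iota E_n(\mathcal D)$, which is hom-wise $(n+1)$-truncated. We first express $P_n$-equivalences in terms of mapping spaces.

\subsection{Truncation}

Call an $(\omega,1)$-category \emph{hom-wise $n$-truncated} if $\pi_i$ of its homs vanishes for $i>n$ at all base points. For a crossed complex $Q$ and $n\ge2$ let $\mathrm{tr}_nQ$ be $Q$ in dimensions $<n$, the quotient $Q_n/\partial Q_{n+1}$ in dimension $n$, and trivial above; let $\mathrm{tr}_1Q=Q_1/\partial Q_2$ be the fundamental groupoid, and $\mathrm{tr}_0Q$ the set $\pi_0Q$. Then $\mathrm{tr}_n$ preserves products, $Q\to\mathrm{tr}_nQ$ is bijective on $\pi_0$ and an isomorphism on $\pi_i$ for $1\le i\le n$, and $\pi_i(\mathrm{tr}_nQ)=0$ for $i>n$.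

\begin{lemma}\label{lem:trunc}
A functor $F:\mathcal C\to\mathcal D$ of $(\infty,1)$-categories is a $P_n$-equivalence if and only if $F^*:\mathrm{Map}(\mathcal D,\mathcal Z)\to\mathrm{Map}(\mathcal C,\mathcal Z)$ is an equivalence for every hom-wise $n$-truncated $\mathcal Z$. The same holds for $(\omega,1)$-categories. Consequently, for a functor $F$ of $(\infty,1)$-categories:
\begin{equation}\label{eq:star}
\begin{minipage}{0.84\textwidth}
$\mathrm{St}_1F$ is a $P_n$-equivalence if and only if $\mathrm{Map}(F,\iota E)$ is an equivalence for all hom-wise $n$-truncated $(\omega,1)$-categories $E$.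
\end{minipage}
\end{equation}
\end{lemma}

\begin{proof}
We work in the homotopy theory of locally Kan simplicial categories, respectively of $(\omega,1)$-categories. In both, a functor that becomes an equivalence in the homotopy theory is a weak equivalence. In the first case this holds because we are in a model category. In the second, $\iota$ preserves weak equivalences, so it carries such a functor to a weak equivalence of $(\infty,1)$-categories, and $\iota$ reflects weak equivalences because $\pi_i(NQ)=\pi_i(Q)$.

Let $R$ be $\mathcal C\mapsto\mathcal C(n)$ on locally Kan simplicial categories, respectively the hom-wise application of $\mathrm{tr}_n$ to $(\omega,1)$-categories, with the natural transformation $\eta:\mathrm{id}\to R$. In both settings $\eta$ is a $P_n$-equivalence that is the identity on objects, and $R$ takes hom-wise $n$-truncated values (Lemma~\ref{lem:Moore} for the first setting). Every vertex, respectively object, of a hom of $R\mathcal C$ comes from the corresponding hom of $\mathcal C$. Hence $RF$ is a weak equivalence if and only if $F$ is a $P_n$-equivalence. In particular $R$ preserves weak equivalences, $R(\eta_{\mathcal C})$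 is a weak equivalence, and $\eta_{\mathcal Z}$ is a weak equivalence for hom-wise $n$-truncated $\mathcal Z$, for instance for $\mathcal Z=R\mathcal C$.

By \cite[5.2.7.4]{HTT}, an endofunctor $R$ of an $\infty$-category with $\eta:\mathrm{id}\to R$ such that $\eta_{R\mathcal C}$ and $R(\eta_{\mathcal C})$ are always equivalences is a localization onto its essential image: $\eta_{\mathcal C}^*:\mathrm{Map}(R\mathcal C,\mathcal Z)\to\mathrm{Map}(\mathcal C,\mathcal Z)$ is an equivalence for all $\mathcal Z$ in that image. Here the image consists of the hom-wise $n$-truncated objects. So $\mathrm{Map}(F,\mathcal Z)$ is an equivalence for all of them if and only if $\mathrm{Map}(RF,\mathcal Z)$ is. By the Yoneda lemma in the image, this means that $RF$ is an equivalence in the homotopy theory, that is, a weak equivalence, that is, that $F$ is a $P_n$-equivalence.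

Applying this to $\mathrm{St}_1F$ and using \eqref{eq:adj} gives \eqref{eq:star}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(1)} and \textup{(2)}]
(1) If $E$ is hom-wise $n$-truncated, so is $\iota E$. So if $F$ is a $P_n$-equivalence, then $\mathrm{Map}(F,\iota E)$ is an equivalence by Lemma~\ref{lem:trunc}, and $\mathrm{St}_1F$ is a $P_n$-equivalence by \eqref{eq:star}. For the converse, every hom-wise $1$-truncated $\mathcal Z$ is equivalent to $\iota(\Pi_1\mathcal Z)$ (Step 1 of Section~\ref{sec:B}), and every hom-wise $0$-truncated $\mathcal Z$ is equivalent to $\iota(h\mathcal Z)$. So for $n=0,1$ the objects $\iota E$ with $E$ hom-wise $n$-truncated are, up to equivalence, all the test objects of Lemma~\ref{lem:trunc}.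

(2) For $n=0$, part (1) shows that $F$ is a $P_1$-equivalence, hence a $P_0$-equivalence. Let $n\ge1$. Steps 1 and 2 of Section~\ref{sec:B} obtain every hom-wise $n$-truncated $\mathcal Z$ by finitely many homotopy pullbacks and equivalences from objects $\iota(\Pi_1\mathcal D)$ and $\iota E_j(\mathcal D)$ with $2\le j\le n$. The homs of $E_j(\mathcal D)$ have the form $K(G,A,j+1)$, so all these objects come from hom-wise $(n+1)$-truncated $(\omega,1)$-categories. If $\mathrm{St}_1F$ is a $P_{n+1}$-equivalence, then \eqref{eq:star}, with $n+1$ in place of $n$, shows that $\mathrm{Map}(F,-)$ is an equivalence on them, hence on every hom-wise $n$-truncated $\mathcal Z$. By Lemma~\ref{lem:trunc}, $F$ is a $P_n$-equivalence.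
\end{proof}

\subsection{Strict targets see only cohomology}

For part (3) we have to see how little of a simply connected space a strict target detects. The reason is the Eckmann--Hilton argument, applied to endomorphisms.

\begin{lemma}\label{lem:split}
Let $E$ be an $(\omega,1)$-category, $Z$ the maximal $\infty$-groupoid of $\iota E$, and $z$ an object of $E$. The universal cover $\tilde Z_z$ of the component of $z$ in $Z$ is the space of a simplicial abelian group, and
$$\tilde Z_z\simeq\prod_{j\ge2}K(\pi_j,j),\qquad\pi_j=\pi_{j-1}(E(z,z),1_z).$$
\end{lemma}

\begin{proof}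
Let $M=E(z,z)$, a monoid in crossed complexes, and let $M'\subset M$ be the full sub-crossed complex on the single object $1_z$. It is a submonoid, and $NM'\to NM$ is an equivalence onto the component of the identity. The one-object simplicial category with endomorphisms $NM'$ maps to $\iota E$. As $NM'$ is connected, it is an $\infty$-groupoid, connected and simply connected, and its map to $Z$ is an isomorphism on $\pi_j$ for $j\ge2$. So it is $\tilde Z_z$.

We show that $M'$ is an abelian group object. The multiplication $\mu:M'\times M'\to M'$ is a morphism of crossed complexes, and its unit consists of identity elements. So for $i\ge1$ the map $\mu:M'_i\times M'_i\to M'_i$ is a homomorphism of groups with $\mu(a,1)=a=\mu(1,a)$. Hence $\mu(a,b)=\mu(a,1)\mu(1,b)=ab$ and likewise $\mu(a,b)=\mu(1,b)\mu(a,1)=ba$. So $M'_i$ is abelian and $\mu$ is its group law, which we write additively for $i\ge2$. For $a\in M'_i$, $i\ge2$, and $h\in M'_1$, equivariance of $\mu$ with respect to $(1,h)$ gives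
$$a=\mu(a,0)=\mu(a^1,0^h)=\mu(a,0)^{\mu(1,h)}=a^h,$$
so $M'_1$ acts trivially. Therefore inversion is a morphism of crossed complexes, and $M'$ is an abelian group object with group law $\mu$.

So $NM'$ is a simplicial abelian group whose monoid structure is its addition, and $\tilde Z_z\simeq\overline W(NM')$ is again the space of a simplicial abelian group. Every simplicial abelian group is equivalent to the product of the Eilenberg--MacLane spaces of its homotopy groups, and $\pi_j\overline W(NM')=\pi_{j-1}(M')$ for $j\ge1$, which is trivial for $j=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(3)}]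
The mapping space from an object of an $\infty$-groupoid to itself is the loop space, and $\pi_n(\Omega S^n)=\pi_{n+1}(S^n)\ne0$ for $n\ge2$, while $\pi_n(\Omega K(\mathbb Z,n))=0$. So $F$ is not a $P_n$-equivalence.

By \eqref{eq:star} it remains to show that $\mathrm{Map}(F,\iota E)$ is an equivalence for every hom-wise $n$-truncated $E$. Let $Z$ be the maximal $\infty$-groupoid of $\iota E$. For an $\infty$-groupoid $X$ we have $\mathrm{Map}(X,\iota E)=\mathrm{Map}(X,Z)$. If $X$ is pointed, connected and simply connected, the fiber over $z\in Z$ of evaluation $\mathrm{Map}(X,Z)\to Z$ at the base point is $\mathrm{Map}_*(X,\tilde Z_z)$: the fiber is the space of pointed maps to the component of $z$, and these lift to the universal cover because $\mathrm{Map}_*(X,K(\pi_1(Z,z),1))$ is contractible. Both $S^n$ and $K(\mathbb Z,n)$ are of this kind as $n\ge2$, and we take $F$ to be pointed. Every component of $Z$ contains an object of $E$, so it suffices that $F$ induces equivalences on these fibers for every object $z$ of $E$.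

By Lemma~\ref{lem:split} and truncatedness, $\tilde Z_z\simeq\prod_{j=2}^{n+1}K(\pi_j,j)$, and $\mathrm{Map}_*(X,\tilde Z_z)$ is the space of a simplicial abelian group. So at every base point
$$\pi_i\mathrm{Map}_*(X,\tilde Z_z)=\prod_{j=2}^{n+1}\tilde H^{j-i}(X;\pi_j).$$
Only cohomology in degrees $\le n+1$ occurs. Up to homotopy, $K(\mathbb Z,n)$ is obtained from $S^n$, via $F$, by attaching cells of dimension $\ge n+2$. So the relative cohomology vanishes in degrees $\le n+1$, and for every abelian group $A$ the map $\tilde H^j(K(\mathbb Z,n);A)\to\tilde H^j(S^n;A)$ is an isomorphism for $j\le n$ and injective for $j=n+1$; in the latter case the target is $0$, so it is again an isomorphism. Hence $F$ induces equivalences on all fibers, and $\mathrm{Map}(F,\iota E)$ is an equivalence.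
\end{proof}

\begin{thebibliography}{9}
\bibitem{BG} Brown and Golasi\'nski, model structure on crossed complexes.
\bibitem{BH} Brown and Higgins, 1981.
\bibitem{HTT} Lurie, \emph{HTT}.
\bibitem{Strict} \emph{On The Strictification Of $(\infty,1)$-Categories}, \texttt{https://github.com/orpheus11235/omega-1-strictifications}.
\end{thebibliography}

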